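\title{An injection that appears when an ultrafilter is added to $L(\mathbb{R})$}

\begin{abstract}
Assume a proper class of Woodin cardinals and let $U$ be generic over $L(\mathbb{R})$ for $\mathcal{P}(\omega)/\mathrm{Fin}$. We construct sets $X,Y\in L(\mathbb{R})$, quotients of a Polish space by countable Borel equivalence relations, such that $|Y|<|X|$ in $L(\mathbb{R})$ and $|X|=|Y|$ in $L(\mathbb{R})[U]$. In a variant of the construction, $L(\mathbb{R})$ contains no countable-to-one function from $X$ to $Y$. A nonprincipal ultrafilter chooses one of a binary sequence and its complement, invariantly under finite changes. We couple this choice to a Bernoulli action of a group with property (T), where Popa's cocycle superrigidity theorem shows that no measurable map can make or avoid the choice. Determinacy then transfers the obstruction to $L(\mathbb{R})$.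
\end{abstract}

\section{The question}\label{sec:intro}

We work in ZFC together with a proper class of Woodin cardinals. The model $L(\mathbb{R})$ is the smallest inner model of ZF that contains all reals. It satisfies ZF and the principle DC of dependent choices, and under our hypothesis it satisfies the axiom of determinacy AD: in every game in which two players alternately choose natural numbers, and the first player wins when the resulting sequence lies in a given set $P\subseteq\omega^\omega$, one of the players has a winning strategy. The axiom of choice fails in $L(\mathbb{R})$, so sets are compared there by injections only. We write $|X|\le|Y|$ if there is an injection from $X$ to $Y$, and $|X|<|Y|$ if $|X|\le|Y|$ but not $|Y|\le|X|$. The Cantor--Schr\"oder--Bernstein theorem holds in ZF, so $|X|\le|Y|$ and $|Y|\le|X|$ together give a bijection, written $|X|=|Y|$.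

Let $\mathrm{Fin}$ be the ideal of finite subsets of $\omega$, and let $U$ be an $L(\mathbb{R})$-generic filter for the Boolean algebra $\mathcal{P}(\omega)/\mathrm{Fin}$. This forcing adds no new countable subsets of the ground model. Hence $L(\mathbb{R})[U]$ has the same reals as $L(\mathbb{R})$, and there $U$, read as a family of subsets of $\omega$, is a nonprincipal Ramsey ultrafilter. Here an ultrafilter $U$ on $\omega$ is \emph{Ramsey} (or \emph{selective}) if for every family $\{B_n:n\in\omega\}\subseteq U$ there is a set $\{i_n:n\in\omega\}\in U$, listed in increasing order, with $i_n\in B_n$ for all $n$. Three facts, valid under our hypothesis, make $L(\mathbb{R})[U]$ a canonical object. The theory of $L(\mathbb{R})$ is invariant under set forcing (Woodin). Since $\mathcal{P}(\omega)/\mathrm{Fin}$ is homogeneous, the theory of $L(\mathbb{R})[U]$ is invariant under set forcing as well. And every Ramsey ultrafilter on $\omega$, if one exists (this is not a theorem of ZFC), is $L(\mathbb{R})$-generic for $\mathcal{P}(\omega)/\mathrm{Fin}$ (Todorcevic). One therefore asks how much of the structure of $L(\mathbb{R})$ survives the addition of $U$. The following is posed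 as an open question in \cite[Question 1.2]{draft}.

\begin{quote}
\textbf{Question.} Are there sets $X,Y\in L(\mathbb{R})$ such that there is no injection from $X$ to $Y$ in $L(\mathbb{R})$, but there is one in $L(\mathbb{R})[U]$?
\end{quote}

The simplest cases suggest a negative answer. If $X$ is countable in $L(\mathbb{R})[U]$, then an injection $X\to Y$ is a countable subset of $X\times Y$, so it already lies in $L(\mathbb{R})$; for the same reason a set of $L(\mathbb{R})$ is countable in one model exactly when it is countable in the other. If $X$ and $Y$ are sets of reals, $X$ is uncountable, and $X$ injects into $Y$ in $L(\mathbb{R})[U]$, then $Y$ is uncountable. Under AD every uncountable set of reals contains a perfect set, so $\mathbb{R}$, and with it $X$, injects into $Y$ in $L(\mathbb{R})$. Examples must therefore be sought beyond sets of reals, and the next candidates are quotients of the reals. There the answer changes.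

In Section~\ref{sec:construction} we define, for each parameter $N$ with $1\le N\le\omega$, a Polish space $W$ and Borel equivalence relations $E\subset F$ on $W$. All $E$-classes are countable, and for finite $N$ so are all $F$-classes. Put $X=W/F$ and $Y=W/E$.

\begin{theorem}\label{thm:A}
Let $1\le N\le\omega$ and let $X,Y\in L(\mathbb{R})$ be the sets of Section~\ref{sec:construction}. In $L(\mathbb{R})$ there is an injection $Y\to X$ but no injection $X\to Y$. In $L(\mathbb{R})[U]$ there is an injection $X\to Y$, and hence $|X|=|Y|$.
\end{theorem}

The case $N=1$ answers the question positively. Theorem~\ref{thm:B} below sharpens the result in three ways: for $N=\omega$ there is not even a countable-to-one function $X\to Y$ in $L(\mathbb{R})$; any nonprincipal ultrafilter produces the new injection; and the case $N=1$ gives a ZFC statement about a pair of countable Borel equivalence relations of index two. Of the large cardinal hypothesis, the proofs use only the consequence that AD holds in $L(\mathbb{R})$.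

Section~\ref{sec:toy} isolates the choice that an ultrafilter makes and shows why it does not yet give an example. Section~\ref{sec:construction} repairs the example. Section~\ref{sec:injections} builds the two injections. Section~\ref{sec:measure}, the core of the paper, analyzes measurable maps in ZFC, and Section~\ref{sec:LR} passes from measurable maps to functions in $L(\mathbb{R})$.

\section{What an ultrafilter chooses}\label{sec:toy}

View $2^\omega$ as the compact group $(\mathbb{Z}/2)^\omega$ with its Haar measure, and let $\mathbf{1}$ be the constant sequence with value $1$, so that $x+\mathbf{1}$ is the complement of $x$. Let $x\mathrel{E_0}y$ mean that $x_n=y_n$ for all large $n$, and let $x\mathrel{F_0}y$ mean that $x\mathrel{E_0}y$ or $x+\mathbf{1}\mathrel{E_0}y$. Each $F_0$-class is the union of two distinct $E_0$-classes, $[x]_{E_0}$ and $[x+\mathbf{1}]_{E_0}$.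

A nonprincipal ultrafilter $U$ picks one of the two. Let $\ell(x)$ be the $e\in\{0,1\}$ with $\{n:x_n=e\}\in U$. Then $\ell$ is constant on $E_0$-classes, since $U$ contains no finite set, and $\ell(x+\mathbf{1})=\ell(x)+1$. So each $F_0$-class contains exactly one $E_0$-class on which $\ell=0$, and sending the former to the latter is an injection $2^\omega/F_0\to 2^\omega/E_0$.

The model $L(\mathbb{R})$ cannot make this choice. Suppose that a function in $L(\mathbb{R})$ picks an $E_0$-class inside each $F_0$-class, and let $B\subset 2^\omega$ be the union of the chosen classes. Under AD the set $B$ is measurable. Its complement is $B+\mathbf{1}$, so $B$ has measure $1/2$. But $B$ is invariant under finite changes, so by the zero--one law it has measure $0$ or $1$.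

This is not yet an example, because an injection $2^\omega/F_0\to 2^\omega/E_0$ need not send a class to a subset of itself. Let $(\partial x)_n=x_n+x_{n+1}$. Then $\partial x\mathrel{E_0}\partial y$ holds exactly when $x+y$ is eventually constant, that is, when $x\mathrel{F_0}y$. So the continuous map $\partial$ induces an injection in $L(\mathbb{R})$ that avoids the choice altogether. The relation $E_0$ is too flexible: it can absorb $F_0$ by recoding. The plan is to attach the same choice problem to an equivalence relation so rigid that measurable maps between its classes cannot recode anything.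

\section{The construction}\label{sec:construction}

\subsection{The group}

A countable group $\Gamma$ has \emph{property (T)} if every unitary representation $\sigma$ of $\Gamma$ with almost invariant vectors (for each finite $S\subset\Gamma$ and $\varepsilon>0$ a unit vector $\xi$ with $\|\sigma(\gamma)\xi-\xi\|<\varepsilon$ for $\gamma\in S$) has a nonzero invariant vector. A countable group with (T) is finitely generated, its quotients have (T), and an amenable group with (T) is finite; see \cite{BHV}. Since abelian groups are amenable, every abelian quotient of a group with (T) is finite.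

\begin{lemma}\label{lem:group}
There is a countable group $\Gamma$ with the following properties.
\begin{enumerate}
\item[(G1)] $\Gamma$ is infinite and has property (T). Hence $\Gamma$ is finitely generated and its abelian quotients are finite.
\item[(G2)] The centralizer of each $c\ne1$ in $\Gamma$ is cyclic.
\item[(G3)] If $\varphi:\Gamma\to\Gamma$ is a homomorphism with infinite image and $\delta\in\Gamma$ commutes with every element of $\varphi(\Gamma)$, then $\delta=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix $r\ge2$. The group $Sp(r,1)$ has a cocompact lattice (Borel), that is, a discrete subgroup with compact quotient, and by Selberg's lemma the lattice has a torsion-free subgroup $\Gamma$ of finite index, which is again a cocompact lattice. It is infinite because $Sp(r,1)$ is not compact. The group $Sp(r,1)$ has (T) (Kostant), and lattices inherit it (Kazhdan); see \cite{BHV}. This gives (G1).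

For (G2), let $\Gamma$ act by isometries on quaternionic hyperbolic space $H$, a complete simply connected Riemannian manifold with curvature bounded above by a negative constant. The action is properly discontinuous and cocompact. It is free, since a point stabilizer in $\Gamma$ is a discrete subgroup of a compact group, so finite, so trivial. Let $c\ne1$. In a proper cocompact action on such a space an element without fixed points is axial (Bridson--Haefliger, II.6.10): it has an axis, a geodesic line that it maps to itself by a nontrivial translation. The axis is unique. Indeed, if $L$ and $L'$ are two axes of $c$, then the distance to $L'$ is a $c$-periodic, hence bounded, function on $L$, and symmetrically. Two distinct geodesic lines at bounded distance bound a flat strip, which negative curvature excludes. If $b$ commutes with $c$, then $bL$ is an axis of $bcb^{-1}=c$, so $bL=L$. Thus the centralizer of $c$ acts on the line $L$ by isometries, freely and properly discontinuously. A reflection of a line has a fixed point, so the centralizer is a discrete group of translations containing $c$, and is infinite cyclic.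

For (G3), if $\delta\ne1$ then $\varphi(\Gamma)$ lies in the centralizer of $\delta$, so it is abelian by (G2) and finite by (G1).
\end{proof}

Fix such a $\Gamma$. Only (G1) and (G3) are used below.

\subsection{The spaces}

Fix $N$ with $1\le N\le\omega$; on a first reading take $N=1$. All the abelian groups below have exponent $2$, so signs do not matter. The group of alternatives among which the ultrafilter will choose is
\[
K=(\mathbb{Z}/2)^N,
\]
a compact group with Haar probability measure $\lambda$.

\medskip\noindent\emph{The flexible coordinate.} For $n\ge1$ let $V_n=(\mathbb{Z}/2)^{\min(n,N)}$. Let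
\[
\Omega=\prod_{n\ge1}V_n,\qquad A=\bigoplus_{n\ge1}V_n\subset\Omega,\qquad \kappa:K\to\Omega,\quad \kappa(k)_n=k\restriction\min(n,N),
\]
and let $\nu$ be Haar probability measure on $\Omega$. The group $A$ of finitely supported sequences is countable, and $\kappa$ is a continuous homomorphism. If $k\ne0$, say $k(i)=1$, then $\kappa(k)_n\ne0$ for all $n>i$. Hence
\begin{equation}\label{eq:kappa}
\text{if }\kappa(k)_n=0\text{ for infinitely many }n,\text{ then }k=0;\quad\text{in particular }\kappa(k)\in A\Rightarrow k=0.
\end{equation}
For $N=1$ this is the picture of Section~\ref{sec:toy}: $\Omega$ is the space of binary sequences, the cosets of $A$ are the $E_0$-classes, and $\kappa(1)=\mathbf{1}$. For $N=\omega$ the finite groups $V_n$ grow so that $A$ stays countable while $K$ still embeds into $\Omega/A$.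

\medskip\noindent\emph{The rigid coordinate.} For any set $B$ the group $\Gamma$ acts on $B^\Gamma$ by the shift $(\gamma b)(\delta)=b(\gamma^{-1}\delta)$. Let
\[
Q=\{t\in[0,1]^\Gamma:\gamma t\ne t\text{ for all }\gamma\ne1\},\qquad Z=K^\Gamma\times Q .
\]
The set $Q$ is $\Gamma$-invariant, since $\gamma\delta t=\delta t$ gives $\delta^{-1}\gamma\delta t=t$. It is a countable intersection of open sets, so $Q$ and $Z$ are Polish spaces. It has full measure for the product of Lebesgue measures: if $\gamma t=t$ with $\gamma\neq1$, then $t(\gamma^{-1})=t(1)$, and these two coordinates are independent and diffuse. Let $\mu$ be the product measure on $Z$. The group $\Gamma$ shifts both coordinates, and $K$ acts by adding a constant function to the first: for $z=(s,t)$,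
\[
z+k=\bigl((s(\delta)+k)_{\delta\in\Gamma},\,t\bigr).
\]
Both actions are continuous and preserve $\mu$, and they commute: $\gamma(z+k)=\gamma z+k$. The joint action is free at every point:
\begin{equation}\label{eq:free}
\gamma z+k=z\ \Longrightarrow\ \gamma=1\text{ and }k=0,
\end{equation}
because the $Q$-coordinate gives $\gamma=1$, and then $s+k=s$ gives $k=0$. Finally, $Z$ is a conull invariant subset of $K^\Gamma\times[0,1]^\Gamma=(K\times[0,1])^\Gamma$, so up to a null set the action of $\Gamma$ on $(Z,\mu)$ is the Bernoulli shift with diffuse base $K\times[0,1]$. The factor $Q$ is there to make the action free at every point and not only almost everywhere. This matters because $Z$ is also the target of the maps in Section~\ref{sec:measure}, and a map may take all its values in a null set.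

\subsection{The equivalence relations}

Let $W=Z\times\Omega$ and $\pi=\mu\times\nu$. Let $E_\Gamma$ be the orbit relation of $\Gamma$ on $Z$, and let $x\mathrel{E_A}x'$ mean $x-x'\in A$. On $W$ define
\begin{align*}
(z,x)\mathrel{E}(z',x')&\iff z\mathrel{E_\Gamma}z'\text{ and }x\mathrel{E_A}x',\\
(z,x)\mathrel{F}(z',x')&\iff \exists\gamma\in\Gamma\ \exists a\in A\ \exists k\in K:\ z'=\gamma z+k,\ \ x'=x+a+\kappa(k).
\end{align*}
Thus $E$ is the orbit relation of $\Gamma\times A$, and $F$ is the orbit relation of $\Gamma\times A\times K$, where $K$ moves both coordinates at once. Both actions are free by \eqref{eq:free}. Both relations are Borel: for fixed $\gamma$ and $a$, the set of pairs related through $\gamma$, $a$ and some $k\in K$ is closed because $K$ is compact. By freeness, the $F$-class of $(z,x)$ is the disjoint union of the $E$-classes of the points $(z+k,x+\kappa(k))$, $k\in K$. An equivalence relation is called \emph{countable} if its classes are countable; $E$ is countable, and $F$ is countable when $N<\omega$. All these objects are defined from a real that codes the multiplication table of $\Gamma$, so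
\[
X=W/F\qquad\text{and}\qquad Y=W/E
\]
belong to $L(\mathbb{R})$. The group $K$ also acts on the first coordinate alone, and this second action moves $F$-classes.

\begin{lemma}\label{lem:distinct}
For every $(z,x)\in W$ the classes $[(z+k,x)]_F$, $k\in K$, are pairwise distinct.
\end{lemma}

\begin{proof}
Suppose $z+k'=\gamma(z+k)+j$ and $x=x+a+\kappa(j)$ with $j\in K$. Then $\kappa(j)=a\in A$, so $j=0$ by \eqref{eq:kappa}. Now $\gamma z+(k+k')=z$, and \eqref{eq:free} gives $k=k'$.
\end{proof}

Figure~\ref{fig:cells} shows the case $N=1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]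
\fill[gray!30] (0,1) rectangle (2.6,2);
\fill[gray!30] (2.6,0) rectangle (5.2,1);
\draw (0,0) rectangle (5.2,2);
\draw (2.6,0)--(2.6,2);
\draw (0,1)--(5.2,1);
\node at (1.3,1.5) {$(z,x)$};
\node at (3.9,1.5) {$(z,x+\mathbf{1})$};
\node at (1.3,0.5) {$(z+1,x)$};
\node at (3.9,0.5) {$(z+1,x+\mathbf{1})$};
\node at (1.3,2.3) {$x+A$};
\node at (3.9,2.3) {$x+\mathbf{1}+A$};
\node[left] at (-0.1,1.5) {$\Gamma z$};
\node[left] at (-0.1,0.5) {$\Gamma(z+1)$};
\end{tikzpicture}
\caption{The case $N=1$. Rows are $\Gamma$-orbits in $Z$, columns are $E_0$-classes in $\Omega$, and each cell is an $E$-class. The two shaded cells form one $F$-class and the two white cells form another. An ultrafilter picks a column, hence one cell in each $F$-class. A measurable map sending each $F$-class into an $E$-class sends, for almost every $(z,x)$, all four cells into the same $E$-class.}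
\label{fig:cells}
\end{figure}

A \emph{homomorphism} from $F$ to $E$ is a map $h:W\to W$ with $p\mathrel{F}q\Rightarrow h(p)\mathrel{E}h(q)$ for all $p,q\in W$; it is a \emph{reduction} if the converse implication holds too. Homomorphisms induce functions $X\to Y$ and reductions induce injections. We write $E\le_B F$ if there is a Borel reduction of $E$ to $F$. A map $h$ is \emph{$\pi$-measurable} if preimages of Borel sets are measurable for the completion of $\pi$.

\begin{theorem}\label{thm:B}
Let $1\le N\le\omega$.
\begin{enumerate}
\item[(1)] If $f:X\to Y$ is in $L(\mathbb{R})$, then $f([(z,x)]_F)=f([(z+k,x)]_F)$ for almost every $(z,x,k)\in W\times K$, in the sense that the set of such triples contains a conull Borel set. Hence for $N<\omega$ some fiber of $f$ has at least $2^N$ elements. For $N=\omega$ some fiber of $f$ contains an injective image of $2^\omega$ in $L(\mathbb{R})$, so there is no countable-to-one function $X\to Y$ in $L(\mathbb{R})$.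
\item[(2)] There is an injection $X\to Y$ in every model of ZF that contains $L(\mathbb{R})$, has the same reals, and contains a nonprincipal ultrafilter on $\omega$. The ultrafilter need not be Ramsey.
\item[(3)] (ZFC) For $N=1$, $E\subset F$ are countable Borel equivalence relations, every $F$-class is a union of two $E$-classes, $E\le_B F$, and there is no $\pi$-measurable reduction of $F$ to $E$.
\end{enumerate}
\end{theorem}

\subsection{Three attempts at a reduction}\label{sec:attempts}

Take $N=1$ and try to reduce $F$ to $E$ with the map $\partial$ of Section~\ref{sec:toy}. Write $z=(s,t)$. The map $(z,x)\mapsto(z,\partial x)$ is not a homomorphism, since $z$ and $z+1$ lie in different $\Gamma$-orbits. There are three natural corrections.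

\emph{Forget the flip of $z$.} Fix $c\ne1$ in $\Gamma$ and let $g(s,t)=(s',t)$ with $s'(\delta)=s(\delta)+s(\delta c)$. Then $g(\gamma z)=\gamma g(z)$ and $g(z+1)=g(z)$, so $h(z,x)=(g(z),\partial x)$ is a homomorphism from $F$ to $E$. But $h(z+1,x)=h(z,x)$, so by Lemma~\ref{lem:distinct} it is not a reduction.

\emph{Correct $z$ by a bit of $x$.} The map $(z,x)\mapsto(z+x_1,\partial x)$ is unchanged when both coordinates are flipped. But changing the single coordinate $x_1$ replaces $z+x_1$ by $z+x_1+1$, which lies in a different $\Gamma$-orbit. To make this attempt work one needs a bit of $x$ that is $A$-invariant and changes under the flip, and the zero--one law forbids a measurable one.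

\emph{Correct $x$ by a bit of $z$.} The map $(z,x)\mapsto(g(z),x+\kappa(s(1)))$, where $s(1)$ is the value of $s$ at the identity of $\Gamma$, is also unchanged by the double flip. But replacing $z$ by $\gamma z$ replaces $s(1)$ by $s(\gamma^{-1})$, which may move the second coordinate out of its $E_A$-class. One needs a $\Gamma$-invariant bit of $z$ that changes under the flip, and ergodicity of $\Gamma$ forbids a measurable one. For the trivial group in place of $\Gamma$ there is no such obstruction: then $Z=K\times[0,1]$, and $(s,t,x)\mapsto(0,t,x+\kappa(s))$ is a continuous reduction of $F$ to $E$.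

The example of $\partial$ warns that the failure of obvious attempts proves nothing. The content of Section~\ref{sec:measure} is that every measurable homomorphism loses the same information as the first attempt.

\section{The two injections}\label{sec:injections}

\begin{lemma}\label{lem:YX}
There is a continuous reduction of $E$ to $F$. Hence there is an injection $Y\to X$ in $L(\mathbb{R})$.
\end{lemma}

\begin{proof}
We spread $x$ over the even coordinates, so that the zeros on the odd coordinates block the action of $K$. For $x\in\Omega$ and $n\ge1$ let $\hat x_{2n-1}=0$, and let $\hat x_{2n}\in V_{2n}$ be $x_n$ padded with zeros. The map $x\mapsto\hat x$ is a continuous group homomorphism, and $\hat x\in A$ if and only if $x\in A$. So $(z,x)\mathrel{E}(z',x')$ implies $(z,\hat x)\mathrel{E}(z',\hat x')$, and $E\subset F$. Conversely, suppose $z'=\gamma z+k$ and $\hat x'=\hat x+a+\kappa(k)$. For odd $n$ outside the support of $a$ we get $\kappa(k)_n=0$, so $k=0$ by \eqref{eq:kappa}. Then $z\mathrel{E_\Gamma}z'$ and $\hat x-\hat x'\in A$, so $x\mathrel{E_A}x'$. Thus $(z,x)\mapsto(z,\hat x)$ is a reduction.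
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Work in a model $M$ as in the statement, with a nonprincipal ultrafilter $U$. Since $M$ has the same reals as $L(\mathbb{R})$, the definitions of $K,W,E,F,X,Y$ give the same sets in both models. For $x\in\Omega$ and $i<N$, the coordinate $x_n(i)$ is defined for all $n>i$, and the cofinite set $\{n:n>i\}$ is in $U$. So there is exactly one $e\in\{0,1\}$ with $\{n>i:x_n(i)=e\}\in U$; call it $\ell(x)(i)$. This defines $\ell(x)\in K$; for $N=\omega$ the element $\ell(x)$ is a real of $M$, and here it matters that $M$ has no new reals. We have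
\[
\ell(x+a+\kappa(k))=\ell(x)+k\qquad(a\in A,\ k\in K).
\]
Indeed, adding $a$ changes the sets $\{n>i:x_n(i)=e\}$ in finitely many places, and adding $\kappa(k)$ adds $k(i)$ to $x_n(i)$ for every $n>i$.

For an $F$-class $C$ let $f(C)=\{(z',x')\in C:\ell(x')=0\}$. If $(z,x)\in C$, the points of $C$ are the points $(\gamma z+k,\,x+a+\kappa(k))$, and such a point is in $f(C)$ if and only if $\ell(x)+k=0$, that is, $k=\ell(x)$. So $f(C)$ is the $E$-class of $(z+\ell(x),\,x+\kappa(\ell(x)))$, and $f$ maps $X$ to $Y$. It is injective because $f(C)$ is a nonempty subset of $C$ and distinct $F$-classes are disjoint.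
\end{proof}

\section{Measurable homomorphisms from $F$ to $E$}\label{sec:measure}

This section takes place in ZFC. Its goal is the following statement.

\begin{proposition}\label{prop:C}
Let $h:W\to W$ be a $\pi$-measurable homomorphism from $F$ to $E$. Then the set $\{(z,x,k)\in W\times K:h(z,x)\mathrel{E}h(z+k,x)\}$ contains a Borel set that is conull for $\pi\times\lambda$.
\end{proposition}

Write $h=(h_1,h_2)$ with $h_1:W\to Z$ and $h_2:W\to\Omega$. We fix $x$ and study $h(\cdot,x)$ as a function of $z$. Superrigidity shows that $h_2(\cdot,x)$ forgets $z$, and that $h_1(\cdot,x)$ either forgets $z$ or can be moved inside its orbits to an equivariant map $u_x$. By (G3) the map $u_x$ is unique. Uniqueness is then used twice: it makes $u_x$ independent of $x$, and it turns the invariance of $h$ under $K$ acting on both coordinates into invariance under $K$ acting on $z$ alone.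

\subsection{Ergodicity and superrigidity}

A measure-preserving action of a countable group on a probability space is \emph{ergodic} if every measurable set that is invariant under each group element up to a null set is null or conull. In that case a measurable map $v$ into a standard Borel space with $v\circ\gamma=v$ a.e.\ for each $\gamma$ is a.e.\ constant: embed the target in $[0,1]$ and apply ergodicity to the sets $\{v\le q\}$, $q$ rational.

\begin{lemma}\label{lem:ergodic}
Every infinite subgroup of $\Gamma$ acts ergodically on $(Z,\mu)$. Every $A$-invariant Borel subset of $\Omega$ is null or conull, and every $A$-invariant Borel map from a conull $A$-invariant Borel subset of $\Omega$ to a standard Borel space is a.e.\ constant.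
\end{lemma}

\begin{proof}
If $B\subset Z$ depends on a finite set $S\subset\Gamma$ of coordinates, then $\gamma B$ and $B$ are independent whenever $\gamma S\cap S=\emptyset$, which holds for all but finitely many $\gamma$. Approximating in measure, $\mu(\gamma B\cap B)\to\mu(B)^2$ as $\gamma\to\infty$ for every measurable $B$. If $B$ is invariant up to null sets under an infinite subgroup, this gives $\mu(B)=\mu(B)^2$. An $A$-invariant subset of $\Omega$ does not depend on any finite set of coordinates, so the zero--one law applies to it; the last claim follows as in the paragraph before the lemma.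
\end{proof}

Let $\Gamma$ act on a probability space preserving the measure, and let $\Lambda$ be a countable group. A \emph{cocycle} is a measurable map $c(\gamma,z)\in\Lambda$ with $c(\gamma\gamma',z)=c(\gamma,\gamma'z)\,c(\gamma',z)$ for a.e.\ $z$, for all $\gamma,\gamma'$. A homomorphism $\Gamma\to\Lambda$ is a cocycle that does not depend on $z$. We use the following theorem of Popa \cite{Popa}; see also \cite{Furman}.

\begin{theorem}[Popa]\label{thm:popa}
Let $\Gamma$ be an infinite countable group with property (T), acting by the shift on $(B,\beta)^\Gamma$, where $(B,\beta)$ is a nontrivial standard probability space. Let $\Lambda$ be a countable group and $c:\Gamma\times B^\Gamma\to\Lambda$ a cocycle. Then there are a homomorphism $\rho:\Gamma\to\Lambda$ and a measurable map $\theta:B^\Gamma\to\Lambda$ such that for every $\gamma$, $c(\gamma,z)=\theta(\gamma z)\rho(\gamma)\theta(z)^{-1}$ for a.e.\ $z$.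
\end{theorem}

Cocycles arise from maps that send orbits into orbits, and for such maps the theorem takes this form. This lemma is the only place where property (T) enters through superrigidity.

\begin{lemma}[Untwisting]\label{lem:untwist}
Let a countable group $\Lambda$ act freely by Borel maps on a standard Borel space $S$. Let $Z'\subset Z$ be a conull $\Gamma$-invariant Borel set and $w:Z'\to S$ a Borel map that sends each $\Gamma$-orbit into a $\Lambda$-orbit.
\begin{enumerate}
\item[(a)] There are a homomorphism $\rho:\Gamma\to\Lambda$ and a measurable $u:Z'\to S$ such that $u(z)\in\Lambda w(z)$ for all $z$, and $u(\gamma z)=\rho(\gamma)u(z)$ a.e.\ for each $\gamma$.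
\item[(b)] If $\rho(\Gamma)$ is finite, then the values $w(z)$ lie in a single $\Lambda$-orbit for a.e.\ $z$.
\end{enumerate}
\end{lemma}

\begin{proof}
By freeness there is a unique $c(\gamma,z)\in\Lambda$ with $w(\gamma z)=c(\gamma,z)w(z)$. It is Borel, since $c(\gamma,z)=\eta$ if and only if $w(\gamma z)=\eta w(z)$. From $w(\gamma\gamma'z)=c(\gamma,\gamma'z)w(\gamma'z)=c(\gamma,\gamma'z)c(\gamma',z)w(z)$ and uniqueness, $c$ is a cocycle. As $Z'$ is conull in $(K\times[0,1])^\Gamma$, Theorem~\ref{thm:popa} provides $\rho$ and $\theta$. Put $u(z)=\theta(z)^{-1}w(z)$. For a.e.\ $z$,
\[
u(\gamma z)=\theta(\gamma z)^{-1}c(\gamma,z)w(z)=\rho(\gamma)\theta(z)^{-1}w(z)=\rho(\gamma)u(z).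
\]
If $\rho(\Gamma)$ is finite, then $\ker\rho$ has finite index in the infinite group $\Gamma$, so it is infinite and acts ergodically by Lemma~\ref{lem:ergodic}. The map $u$ is a.e.\ invariant under each element of $\ker\rho$, so it is a.e.\ equal to a constant $y$, and $w(z)\in\Lambda y$ a.e.
\end{proof}

\subsection{A Borel version of $h$}

For the rest of the section fix $h=(h_1,h_2)$ as in Proposition~\ref{prop:C}. Let $(O_j)$ be a countable base of $W$ and choose Borel sets $B_j\subset h^{-1}(O_j)\subset B_j'$ with $\pi(B_j'\setminus B_j)=0$. On the conull Borel set $W_1=W\setminus\bigcup_j(B_j'\setminus B_j)$ the map $h$ is Borel, since $h^{-1}(O_j)\cap W_1=B_j\cap W_1$. Let $W_0$ be the intersection of the countably many translates of $W_1$ by $\Gamma\times A$; it is conull, Borel and $E$-invariant. Put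
\[
Z_x=\{z:(z,x)\in W_0\},\qquad \Omega_0=\{x\in\Omega:\mu(Z_x)=1\}.
\]
Then $Z_x$ is $\Gamma$-invariant and Borel, $Z_{x+a}=Z_x$ for $a\in A$, and $\Omega_0$ is Borel, $A$-invariant and conull by Fubini's theorem. We do not try to make $W_0$ invariant under $K$, which may be uncountable. Elements of $K$ are handled one at a time, and Fubini's theorem assembles the results at the end.

For $x\in\Omega_0$ and $z\in Z_x$ we have $(\gamma z,x)\mathrel{F}(z,x)$. So $h_1(\cdot,x)$ and $h_2(\cdot,x)$ are Borel maps on $Z_x$ that send $\Gamma$-orbits into $\Gamma$-orbits in $Z$ and into $A$-orbits in $\Omega$, respectively. Both target actions are free, so Lemma~\ref{lem:untwist} applies to both maps.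

\begin{lemma}\label{lem:second}
For every $x\in\Omega_0$ and $k\in K$, $h_2(z,x)\mathrel{E_A}h_2(z+k,x)$ for a.e.\ $z$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:untwist} to $h_2(\cdot,x)$ with $\Lambda=A$. The image $\rho(\Gamma)$ is an abelian quotient of $\Gamma$, so it is finite by (G1). Hence $h_2(z,x)$ lies in a single $E_A$-class for all $z$ in a conull set $Z''$, and $Z''\cap(Z''+k)$ is conull because $k$ preserves $\mu$.
\end{proof}

\subsection{Good pairs}

The first coordinate need not forget $z$, as the map $g$ of Section~\ref{sec:attempts} shows. We need a canonical form of $h_1(\cdot,x)$ that can be compared for different $x$. Let $L^0$ be the set of measurable maps $Z\to Z$ modulo equality $\mu$-a.e.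

\begin{definition}
Let $x\in\Omega_0$. A pair $(\varphi,u)$, with $\varphi:\Gamma\to\Gamma$ a homomorphism and $u\in L^0$, is \emph{good for $x$} if $u(\gamma z)=\varphi(\gamma)u(z)$ a.e.\ for each $\gamma\in\Gamma$, and $u(z)\mathrel{E_\Gamma}h_1(z,x)$ for a.e.\ $z$. The point $x$ is \emph{degenerate} if the values $h_1(z,x)$ lie in a single $E_\Gamma$-class for a.e.\ $z$.
\end{definition}

Let $\mathcal{H}$ be the set of homomorphisms $\varphi:\Gamma\to\Gamma$ with infinite image. It is countable, because $\Gamma$ is countable and finitely generated. Lemma~\ref{lem:untwist}, applied to $h_1(\cdot,x)$ with $\Lambda=\Gamma$, gives: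
\begin{equation}\label{eq:dichotomy}
\text{each }x\in\Omega_0\text{ is degenerate or has a good pair }(\varphi,u)\text{ with }\varphi\in\mathcal{H}.
\end{equation}

\begin{lemma}[Uniqueness]\label{lem:unique}
If $\varphi\in\mathcal{H}$ and both $(\varphi,u)$ and $(\varphi,v)$ are good for $x$, then $u=v$ in $L^0$.
\end{lemma}

\begin{proof}
For a.e.\ $z$ the points $u(z)$ and $v(z)$ lie in the same $\Gamma$-orbit, so by freeness $v(z)=\beta(z)u(z)$ for a unique $\beta(z)\in\Gamma$, which depends measurably on $z$. Computing $v(\gamma z)$ in two ways,
\[
\beta(\gamma z)\varphi(\gamma)u(z)=\beta(\gamma z)u(\gamma z)=v(\gamma z)=\varphi(\gamma)v(z)=\varphi(\gamma)\beta(z)u(z),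
\]
so $\beta(\gamma z)=\varphi(\gamma)\beta(z)\varphi(\gamma)^{-1}$ a.e. Let $\Gamma$ act on the countable set $\Gamma$ by $\gamma*\delta=\varphi(\gamma)\delta\varphi(\gamma)^{-1}$. Since $\gamma$ preserves $\mu$, the probability measure $\beta_*\mu$ is invariant under this action. Pick $\delta$ with $\mu\{\beta=\delta\}>0$. All points in the $*$-orbit of $\delta$ have the same positive mass, so the orbit is finite, and the stabilizer $\Gamma_\delta$ has finite index in $\Gamma$. So $\Gamma_\delta$ is infinite and acts ergodically on $Z$. The set $\{\beta=\delta\}$ has positive measure and is invariant under $\Gamma_\delta$ up to null sets, so it is conull. Thus $\beta_*\mu$ is the point mass at $\delta$, and its invariance says that $\delta$ commutes with $\varphi(\Gamma)$. By (G3), $\delta=1$.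
\end{proof}

The use of (G3) is sharp: if $\delta\ne1$ commuted with $\varphi(\Gamma)$ and $(\varphi,u)$ were good for $x$, then $(\varphi,\delta u)$ would be a second good pair.

\subsection{Dependence on $x$}

To apply ergodicity of $A$ to the map $x\mapsto u_x$ we must know that this map is Borel. Fix a complete compatible metric $d\le1$ on $Z$ and put $D(u,v)=\int d(u(z),v(z))\,d\mu(z)$. Then $(L^0,D)$ is a complete separable metric space. A $D$-Cauchy sequence has an a.e.\ convergent subsequence, a.e.\ convergence implies $D$-convergence by bounded convergence, and a countable dense set is formed by the simple functions with values in a countable dense subset of $Z$ and level sets in a countable algebra that generates the Borel sets. We also recall the Lusin--Souslin theorem: an injective Borel map between standard Borel spaces sends Borel sets to Borel sets.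

\begin{lemma}\label{lem:borel}
Let $\varphi\in\mathcal{H}$, let $\Omega_\varphi$ be the set of $x\in\Omega_0$ that have a good pair of the form $(\varphi,u)$, and for $x\in\Omega_\varphi$ let $u_x$ be the unique such $u$. Then $\Omega_\varphi$ is Borel and $A$-invariant, and $x\mapsto u_x$ is a Borel $A$-invariant map $\Omega_\varphi\to L^0$.
\end{lemma}

\begin{proof}
Let $G_\varphi=\{(x,u)\in\Omega_0\times L^0:(\varphi,u)\text{ is good for }x\}$. We show that $G_\varphi$ is Borel.

The map $u\mapsto u\circ\gamma$ is a $D$-isometry because $\gamma$ preserves $\mu$. For $\delta\in\Gamma$ the map $u\mapsto\delta u$ is continuous: if $u_n\to u$, every subsequence has a further subsequence converging a.e., and along it $\delta u_n\to\delta u$ a.e., since $\delta$ is a homeomorphism of $Z$. So the equivariance condition defines a closed subset of $L^0$.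

The map $x\mapsto h_1(\cdot,x)$ from $\Omega_0$ to $L^0$ is Borel: for fixed $v$ the function $x\mapsto\int_{Z_x}d(h_1(z,x),v(z))\,d\mu(z)$ is Borel by Fubini's theorem, so preimages of balls are Borel, and $L^0$ is separable.

Finally, by freeness the sets $\{u=\delta v\}$, $\delta\in\Gamma$, are disjoint, so
\[
\mu\{z:u(z)\mathrel{E_\Gamma}v(z)\}=\sum_{\delta\in\Gamma}\ \lim_{j\to\infty}\int\max\bigl(0,\,1-j\,d(u(z),\delta v(z))\bigr)\,d\mu(z).
\]
Each integral is continuous in $(u,v)$, so the left side is a Borel function of $(u,v)$. Composing with $v=h_1(\cdot,x)$, the second condition of goodness is Borel in $(x,u)$.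

By Lemma~\ref{lem:unique} the projection $G_\varphi\to\Omega_0$ is injective. By the Lusin--Souslin theorem its image $\Omega_\varphi$ is Borel and its inverse $x\mapsto(x,u_x)$ is Borel. For $a\in A$ we have $(z,x)\mathrel{F}(z,x+a)$, so $h_1(z,x)\mathrel{E_\Gamma}h_1(z,x+a)$ for all $z$. Hence a pair is good for $x$ if and only if it is good for $x+a$, which gives the invariance.
\end{proof}

\begin{lemma}\label{lem:first}
For every $k\in K$ and a.e.\ $x\in\Omega_0$, $h_1(z,x)\mathrel{E_\Gamma}h_1(z+k,x)$ for a.e.\ $z$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:ergodic} and~\ref{lem:borel}, each $\Omega_\varphi$ is null or conull.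

Suppose first that all $\Omega_\varphi$, $\varphi\in\mathcal{H}$, are null. There are countably many, so by \eqref{eq:dichotomy} a.e.\ $x$ is degenerate. For degenerate $x$, both $h_1(z,x)$ and $h_1(z+k,x)$ lie in the same fixed $E_\Gamma$-class for a.e.\ $z$, because $k$ preserves $\mu$.

Suppose now that some $\Omega_\varphi$ is conull. By the same two lemmas there is $g\in L^0$ such that $\Omega'=\{x\in\Omega_\varphi:u_x=g\}$ is conull. Fix $k$ and let $g^k(z)=g(z+k)$, which is well defined in $L^0$ because $k$ preserves $\mu$. We claim that $g^k=g$. Translation by $\kappa(k)$ preserves $\nu$, so there is $x\in\Omega'$ with $x'=x+\kappa(k)\in\Omega'$. The pair $(\varphi,g^k)$ is good for $x$. First, since the actions of $K$ and $\Gamma$ commute,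
\[
g^k(\gamma z)=g(\gamma(z+k))=\varphi(\gamma)g(z+k)=\varphi(\gamma)g^k(z)\quad\text{a.e.}
\]
Second, $(\varphi,g)$ is good for $x'$, and $(z+k,x')\mathrel{F}(z,x)$ for every $z$, so
\[
g^k(z)=g(z+k)\mathrel{E_\Gamma}h_1(z+k,x')\mathrel{E_\Gamma}h_1(z,x)\quad\text{a.e.}
\]
As $(\varphi,g)$ is also good for $x$, Lemma~\ref{lem:unique} gives $g^k=g$. Now for every $y\in\Omega'$ and a.e.\ $z$,
\[
h_1(z+k,y)\mathrel{E_\Gamma}g(z+k)=g(z)\mathrel{E_\Gamma}h_1(z,y).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Let $P$ be the set of $(z,x,k)$ such that $(z,x)\in W_0$, $(z+k,x)\in W_0$ and $h(z,x)\mathrel{E}h(z+k,x)$. It is Borel, because $h$ is Borel on $W_0$, $E$ is Borel, and $(z,x,k)\mapsto(z+k,x)$ is continuous. Fix $k$. For $x\in\Omega_0$ the first two conditions hold for $z$ in the conull set $Z_x\cap(Z_x+k)$. By Lemmas~\ref{lem:second} and~\ref{lem:first}, for a.e.\ $x$ the third condition holds for a.e.\ $z$. By Fubini's theorem $P$ is conull.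
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $N=1$. The first two assertions were checked in Section~\ref{sec:construction}, as $|K|=2$, and $E\le_B F$ is Lemma~\ref{lem:YX}. Let $h$ be a $\pi$-measurable reduction of $F$ to $E$. The point $1\in K$ has mass $1/2$, so Proposition~\ref{prop:C} gives $h(z,x)\mathrel{E}h(z+1,x)$ for a.e.\ $(z,x)$. For such a point $(z,x)\mathrel{F}(z+1,x)$, contradicting Lemma~\ref{lem:distinct}.
\end{proof}

\section{Functions in $L(\mathbb{R})$}\label{sec:LR}

A function $f:X\to Y$ is a map between quotients, while Proposition~\ref{prop:C} concerns maps $W\to W$. To lift $f$ we must choose a point $h(p)\in f([p]_F)$ for all $p\in W$ at once, inside $L(\mathbb{R})$, so that determinacy makes $h$ measurable. The axiom of choice is not available there. What is available is a uniformization theorem for relations of bounded complexity, together with a reflection theorem which replaces an arbitrary counterexample by one of that complexity.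

Points of $W$, $W\times W$ and $W\times K$ are treated as reals through fixed Borel isomorphisms, whose codes we include among the real parameters. By a formula $\Psi(R)$ \emph{with real quantifiers} we mean one that quantifies only over natural numbers and reals, has real parameters, and uses a set of reals $R$ as a predicate. In $L(\mathbb{R})$, a set of reals is $\mathbf{\Sigma}^2_1$ if it has the form $\{p:\exists R\subseteq\mathbb{R}\ \Psi(p,R)\}$ for such a $\Psi$, and $\mathbf{\Delta}^2_1$ if it and its complement are $\mathbf{\Sigma}^2_1$. A \emph{uniformization} of a relation $R$ is a function $h$, defined on the set of $p$ with nonempty section $R_p=\{q:(p,q)\in R\}$, such that $h(p)\in R_p$. We use three facts.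

\begin{enumerate}
\item[(D1)] AD holds in $L(\mathbb{R})$ (Woodin, from a proper class of Woodin cardinals). Hence in $L(\mathbb{R})$ every set of reals is Lebesgue measurable (Mycielski--\'Swierczkowski); equivalently, every subset of a standard Borel space is measurable for every Borel probability measure.
\item[(D2)] (Solovay basis theorem; see \cite{KW}.) In $L(\mathbb{R})$: if $\Psi$ is a formula with real quantifiers and some set of reals $R$ satisfies $\Psi(R)$, then some $\mathbf{\Delta}^2_1$ set $R$ satisfies $\Psi(R)$.
\item[(D3)] If AD holds in $L(\mathbb{R})$, then $(\Sigma^2_1)^{L(\mathbb{R})}$ has the scale property \cite{MS}, also relative to real parameters. We use only this consequence: since the pointclass is closed under real quantifiers, every $\mathbf{\Sigma}^2_1$ relation has a uniformization in $L(\mathbb{R})$ \cite{Mos}.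
\end{enumerate}

Let $V$ be the universe of ZFC in which $L(\mathbb{R})$ is formed. For $R\in L(\mathbb{R})$, a formula $\Psi(R)$ with real quantifiers has the same truth value in $V$ and in $L(\mathbb{R})$, because the quantifiers range over the same reals. Borel sets are described by real codes, and the statements ``$c$ is a Borel code'', ``$p$ is in the set coded by $c$'' and ``the set coded by $c$ is null'' are expressed with real quantifiers. Since DC holds in $L(\mathbb{R})$, every Borel set there has a code and the theory of measure is the usual one. So $V$ and $L(\mathbb{R})$ have the same Borel subsets of $W$ and $W\times K$, and agree on which are null.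

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
For $R\subseteq W\times W$ let $\Psi(R)$ be the conjunction of two statements:
\begin{enumerate}
\item[(a)] for every $p$ there is $q_0$ with $R_p=[q_0]_E$, and $p\mathrel{F}p'$ implies $R_p=R_{p'}$;
\item[(b)] no conull Borel set is contained in $S_R=\{(z,x,k)\in W\times K:R_{(z,x)}=R_{(z+k,x)}\}$.
\end{enumerate}
Equality of sections is expressed by a universal quantifier over $q\in W$, and (b) quantifies over Borel codes. So $\Psi$ is a formula with real quantifiers, with a parameter that codes $\Gamma$.

Suppose that the first assertion of (1) fails for $f\in L(\mathbb{R})$. Then $R_f=\{(p,q):q\in f([p]_F)\}$ is in $L(\mathbb{R})$ and satisfies $\Psi$. By (D2) there is a $\mathbf{\Delta}^2_1$ set $R\in L(\mathbb{R})$ with $\Psi(R)$. Its sections are nonempty, so by (D3) there is $h:W\to W$ in $L(\mathbb{R})$ with $h(p)\in R_p$ for all $p$. By (a), $R_p=[h(p)]_E$. Therefore $h$ is a homomorphism from $F$ to $E$, and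
\[
S_R=\{(z,x,k):h(z,x)\mathrel{E}h(z+k,x)\}.
\]
By (D1), for each open $O\subset W$ there are, in $L(\mathbb{R})$, Borel sets $B\subset h^{-1}(O)\subset B'$ with $\pi(B'\setminus B)=0$. The same sets show in $V$ that $h^{-1}(O)$ is measurable, so $h$ is $\pi$-measurable in $V$. Proposition~\ref{prop:C}, applied in $V$, yields a conull Borel subset of $S_R$. This contradicts (b).

Now let $f:X\to Y$ be any function in $L(\mathbb{R})$, and let $P$ be a conull Borel set of triples with $f([(z,x)]_F)=f([(z+k,x)]_F)$. By Fubini's theorem there is $(z,x)$ such that the Borel set $C=\{k:(z,x,k)\in P\}$ is conull in $K$. The map $k\mapsto[(z+k,x)]_F$ is in $L(\mathbb{R})$, is injective by Lemma~\ref{lem:distinct}, and sends $C$ into the fiber of $f$ over $f([(z,x)]_F)$. If $N<\omega$, every point of $K$ has positive mass, so $C=K$ and the fiber has at least $2^N$ elements. If $N=\omega$, the measure $\lambda$ is diffuse, so $C$ is an uncountable Borel set, and there is a continuous injection $2^\omega\to C$, which is coded by a real. Composing, $2^\omega$ injects into the fiber in $L(\mathbb{R})$, and the fiber is uncountable there.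
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Theorem~\ref{thm:B}(1), every $f:X\to Y$ in $L(\mathbb{R})$ has a fiber with at least two elements, so none is injective. Lemma~\ref{lem:YX} gives an injection $Y\to X$ in $L(\mathbb{R})$. The model $L(\mathbb{R})[U]$ satisfies ZF, has the same reals as $L(\mathbb{R})$, and contains the nonprincipal ultrafilter $U$, so by Theorem~\ref{thm:B}(2) it contains an injection $X\to Y$. It contains both injections, so $|X|=|Y|$ there by the Cantor--Schr\"oder--Bernstein theorem.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHV} Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.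

\bibitem{draft} \emph{Borel cardinals and Ramsey ultrafilters (draft of Sections 1--3)}, \texttt{https://github.com/PaulBLarson/PaulBLarson.github.io}.

\bibitem{Furman} Furman, \emph{On Popa's cocycle superrigidity theorem}, IMRN 2007.

\bibitem{KW} Koellner and Woodin, \emph{Large cardinals from determinacy}, Handbook of Set Theory.

\bibitem{MS} Martin and Steel, \emph{The extent of scales in $L(\mathbb{R})$}, Cabal Seminar 79--81.

\bibitem{Mos} Moschovakis, \emph{Descriptive Set Theory}.

\bibitem{Popa} Popa, Invent. Math. 170 (2007), 243--295.

\end{thebibliography}
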